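\title{Every proper minor-closed class of graphs has a growth constant}

\begin{abstract}
Let $G_n$ be the number of labeled $n$-vertex graphs in a proper minor-closed class. We prove that $(G_n/n!)^{1/n}$ converges, and that its limit $\gamma$ satisfies $G_n\ge n!\,\gamma^n e^{-K\sqrt n\log n}$ for all $n\ge2$. The proof turns the separator theorem of Alon, Seymour and Thomas into separations of order $O(\sqrt n)$ in which one side has any prescribed size. This makes $\log(G_n/n!)$ subadditive up to an error $O(\sqrt n\log n)$, and a Fekete-type argument gives the limit. The method also applies to unlabeled graphs, and to every hereditary class whose $n$-vertex graphs have balanced separations of order at most $s(n)$, where $s\ge1$ is nondecreasing and $\sum_n s(n)n^{-2}\log n<\infty$. A subgraph-closed class with balanced separations of order $O(n/\log n)$ and no growth constant shows a limit of the method.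
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}

Graphs are finite and simple and have at least one vertex, $[n]=\{1,\dots,n\}$, and $\log$ is the natural logarithm. A \emph{class} $\mathcal G$ is a set of graphs, each with vertex set $[n]$ for some $n$, that is closed under isomorphism; a graph on another vertex set is said to belong to $\mathcal G$ if it is isomorphic to a member. We write $\mathcal G_n$ for the set of members with vertex set $[n]$, and we put
\[
G_n=|\mathcal G_n|,\qquad g_n=\frac{G_n}{n!},
\]
and $U_n$ for the number of isomorphism types of $n$-vertex graphs in $\mathcal G$. An $n$-vertex graph $G$ has $n!/|\mathrm{Aut}(G)|$ labeled copies on $[n]$, so $g_n$ is the sum of $1/|\mathrm{Aut}(G)|$ over the isomorphism types. Thus $g_n$ counts the graphs of the class once the labels are discounted, and $g_n\le U_n$.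

A graph $H$ is a \emph{minor} of $G$ if a graph isomorphic to $H$ can be obtained from $G$ by deleting vertices, deleting edges and contracting edges. A class is \emph{minor-closed} if it contains every minor of each of its members, and \emph{proper} if it is not the class of all graphs. For the class of all graphs, $g_n=2^{n(n-1)/2}/n!$ grows faster than any exponential. In contrast, it is known that every proper minor-closed class is \emph{small}, which means that $g_n\le c^n$ for some $c>0$ and all $n$. For such a class
\[
\gamma=\limsup_{n\to\infty}g_n^{1/n}
\]
is finite, and $1/\gamma$ is the radius of convergence of the exponential generating function $\sum_n g_nx^n$. The class \emph{has a growth constant} if $g_n^{1/n}$ converges, necessarily to $\gamma$. When $\gamma>0$, the definition of $\gamma$ says that $g_n\ge\gamma^ne^{-o(n)}$ along some sequence of sizes $n$, and a growth constant says that this holds along all sizes.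

For the class of edgeless graphs $G_n=1$, and $g_n^{1/n}\to0$. For forests, Cayley's formula gives $n^{n-2}\le G_n\le(n+1)^{n-1}$, where the upper bound comes from joining a new vertex to the least vertex of each component; since $(n!)^{1/n}\sim n/e$, the growth constant is $e$. In these examples $G_n$ can be estimated directly. A class that is given only by a closure property offers no such formula, and the following question is stated as an open problem in \cite{source}: \emph{does every proper minor-closed class have a growth constant?} The answer is yes.

\begin{theorem}\label{thm:main}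
Let $\mathcal G$ be a proper minor-closed class. Then $\lim_n(G_n/n!)^{1/n}$ exists, so it equals $\gamma$. Moreover there is a constant $K$ such that $G_n\ge n!\,\gamma^ne^{-K\sqrt n\log n}$ for all $n\ge2$.
\end{theorem}

The standard way to obtain such a limit without a formula is Fekete's lemma: if $\varphi(a+b)\le\varphi(a)+\varphi(b)$ for all $a,b\ge1$, then $\varphi(n)/n$ converges in $[-\infty,\infty)$. To apply it to $-\log g_n$ one would build graphs on $a+b$ vertices out of pairs of smaller graphs. A minor-closed class, however, is only closed downward, and even disjoint unions may leave it: the graphs with at most one cycle form a minor-closed class that contains a triangle but not two disjoint triangles. To apply the lemma to $\log g_n$ one must instead \emph{cut}: every graph on $a+b$ vertices has to be recovered from a piece on $a$ vertices, a piece on $b$ vertices and a little extra information. The pieces are induced subgraphs, so they stay in the class, and graphs that exclude a minor can be cut along few vertices. This suggests a positive answer, and it is the route that we follow.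

\subsection*{A general criterion}

The proof uses only two properties of a minor-closed class. A class is \emph{hereditary} if it is closed under taking induced subgraphs; minor-closed classes are hereditary. A \emph{separation} of a graph $G$ is a pair $(A,B)$ of sets with $A\cup B=V(G)$ and no edge between $A\setminus B$ and $B\setminus A$; equivalently, every edge has both ends in $A$ or both ends in $B$. Its \emph{order} is $|A\cap B|$, and it is \emph{balanced} if $|A\setminus B|$ and $|B\setminus A|$ are at most $\frac23|V(G)|$. For a function $\tau$ on the positive integers, we call a class \emph{$\tau$-divisible} if for every $n$-vertex graph $G$ of the class and every integer $a$ with $0\le a\le n$ there is a separation $(A,B)$ of $G$ with $|A|=a$ and order at most $\tau(n)$.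

From now on $x_n$ denotes either $g_n$ (the \emph{labeled case}) or $U_n$ (the \emph{unlabeled case}), with $x_0=1$ in both.

\begin{theorem}\label{thm:general}
Let $\tau\ge1$ be a nondecreasing function with $\sum_n\tau(n)\frac{\log n}{n^2}<\infty$, and let $\mathcal G$ be a hereditary $\tau$-divisible class.
\begin{enumerate}
\item[(a)] There is $c\ge1$ such that $x_n\le c^n$ for all $n$.
\item[(b)] The limit $\xi=\lim_nx_n^{1/n}$ exists and is finite.
\item[(c)] With $c$ as in \textup{(a)}, put
\[
F(n)=\log(2\tau(n)+1)+2\tau(n)\bigl(2\log(2n)+\log c\bigr),\qquad \sigma(n)=\sum_{i\ge1}2^{-i}F(2^in).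
\]
Then $\sigma(n)=o(n)$, and $x_n\ge\xi^ne^{-\sigma(n)}$ for all $n\ge1$.
\end{enumerate}
A hereditary class satisfies the hypothesis, for a suitable $\tau$, whenever each of its $n$-vertex graphs has a balanced separation of order at most $s(n)$, where $s\ge1$ is nondecreasing and $\sum_ns(n)\frac{\log n}{n^2}<\infty$.
\end{theorem}

The last condition covers $s(n)=O(n^{1-\delta})$ and $s(n)=O(n/(\log n)^{2+\delta})$ with $\delta>0$; in the second case the series is bounded by a multiple of $\sum_n n^{-1}(\log n)^{-1-\delta}$. Smallness is a conclusion of Theorem~\ref{thm:general} and not a hypothesis, so the smallness of minor-closed classes quoted above is not used in the proofs below. The better the separations of a class, the better the lower bound.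

\begin{corollary}\label{cor:minor}
Let $\mathcal G$ be a proper minor-closed class. Then both $(G_n/n!)^{1/n}$ and $U_n^{1/n}$ converge. With $\xi$ the corresponding limit, there is a constant $K$ such that for all $n\ge2$:
\begin{enumerate}
\item[(a)] $x_n\ge\xi^ne^{-K\sqrt n\log n}$;
\item[(b)] $x_n\ge\xi^ne^{-K(\log n)^2}$ if some planar graph is not in $\mathcal G$;
\item[(c)] $x_n\ge\xi^nn^{-K}$ if some forest is not in $\mathcal G$.
\end{enumerate}
\end{corollary}

Theorem~\ref{thm:main} is the labeled case of the convergence statement and of part (a). Some condition on the separations is needed.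

\begin{proposition}\label{prop:counter}
There is a class closed under taking subgraphs, with all degrees at most $3$ and $G_n\le C^nn!$ for some constant $C$, in which every $n$-vertex graph with $n\ge2$ has a balanced separation of order at most $2n/\log n+2$, but which has no growth constant.
\end{proposition}

So a small subgraph-closed class need not have a growth constant, and the exponent $2+\delta$ of $\log n$ above cannot be replaced by $1$. We do not determine what happens between $n/\log n$ and $n/(\log n)^{2+\delta}$.

Section~\ref{sec:paths} carries out the argument for disjoint unions of paths. Sections~\ref{sec:exact}, \ref{sec:glue} and~\ref{sec:fekete} contain its three steps in general: cutting, counting and passing to the limit. Theorem~\ref{thm:general} is proved in Section~\ref{sec:general}, Corollary~\ref{cor:minor} in Section~\ref{sec:minor} and Proposition~\ref{prop:counter} in Section~\ref{sec:counter}.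

\section{Disjoint unions of paths}\label{sec:paths}

In this section $\mathcal G$ is the class of disjoint unions of paths, where a single vertex counts as a path. It is minor-closed and proper, and its growth constant can be computed, so the outcome of the method can be compared with the truth.

For the computation we recall the exponential formula. If $\mathcal C$ is a class of connected graphs with $C_m$ members on $[m]$, then the number of graphs on $[n]$ with all components in $\mathcal C$ is $n!$ times the coefficient of $x^n$ in $\exp(\sum_mC_mx^m/m!)$. Suppose that $C_m\le c_m\,m!$ and that $\sum_mc_mx^m$ converges for $0<x<1$. All coefficients are nonnegative, so for $0<\rho<1$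
\begin{equation}\label{eq:expformula}
\frac{\#\{\mbox{graphs on $[n]$ with all components in $\mathcal C$}\}}{n!}\le\rho^{-n}\exp\Bigl(\sum_{m\ge1}c_m\rho^m\Bigr).
\end{equation}
The $n$th root of the right side tends to $1/\rho$, and $\rho<1$ is arbitrary; hence the $n$th root of the left side has upper limit at most $1$. For paths we may take $c_m=1$. Since there are at least $n!/2$ paths on $[n]$, we obtain $g_n\ge\frac12$ and $g_n^{1/n}\to\gamma=1$.

Now we cut. Let $a,b\ge1$, $N=a+b$ and $G\in\mathcal G_N$. List the vertices as $v_1,\dots,v_N$, one path after another, so that every edge joins two consecutive vertices. The pair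
\[
A=\{v_1,\dots,v_a\},\qquad B=\{v_a,\dots,v_N\}
\]
is a separation of order $1$ whose first side has exactly $a$ vertices. Its second side has $b+1$ vertices, one too many. So we cut $G[B]$ once more, into
\[
B'=\{v_{a+1},\dots,v_N\},\qquad D=\{v_a,v_{a+1}\},
\]
which is a separation of $G[B]$ of order $1$ with $|B'|=b$. Every edge of $G$ now lies in $G[A]$, in $G[B']$ or in the small piece $G[D]$. To specify $G$ it suffices to choose the set $A$, a member of the class on $A$, a member of the class on the complement $B'$, and either no further edge or one of the $ab$ possible edges between $A$ and $B'$. Thus $G_N\le\binom Na G_aG_b(1+ab)$, and after division by $N!$,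
\[
g_{a+b}\le(1+ab)\,g_ag_b\le(a+b)^2g_ag_b .
\]
So $\varphi(n)=\log g_n$ is subadditive up to the error $2\log(a+b)$. Doubling $k$ times from a fixed $n$ gives
\[
\frac{\varphi(2^kn)}{2^k}\le\varphi(n)+\sum_{i=1}^k2^{-i}\cdot2\log(2^in)\le\varphi(n)+2\log n+4\log2 ,
\]
because $\sum_{i\ge1}2^{-i}=1$ and $\sum_{i\ge1}i2^{-i}=2$. The left side tends to $n\log\gamma$ as $k\to\infty$, so $g_n\ge\gamma^n/(16n^2)$ for every $n$, in agreement with $g_n\ge\frac12$. The inequality shows why $g_n^{1/n}$ cannot oscillate: if the class had few graphs of one size $n$, it would have few graphs of the larger sizes, since these graphs are assembled from pieces of size exactly $n$.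

Three things change in general. There is no linear order of the vertices along which to cut at a chosen place; a separator theorem only provides a balanced separation, whose sizes we do not control. The set $D$ is no longer a possible edge but a graph on up to $O(\sqrt N)$ vertices that overlaps the two other pieces. And the limit is not known in advance, so all large sizes must be treated, not only $2^kn$, with an error much larger than $\log N$.

\section{Separations with one side of prescribed size}\label{sec:exact}

Balanced separations alone bound $g_N$ in terms of products $g_ag_{b}$ where $a$ and $b$ range over a whole interval of values. Such a bound makes no use of the information that $g_n$ is small for one particular $n$. We therefore need to prescribe the size of one side, and we reach it by a binary search: split the graph, decide for one of the two parts on which side of the final separation it lies, and split the other part again. The parts shrink geometrically, so the separators used along the way add up to the sum $S(n)$ below.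

\begin{lemma}\label{lem:exact}
Let $\mathcal G$ be a hereditary class and let $s\ge1$ be a nondecreasing function such that every $n$-vertex graph in $\mathcal G$ has a balanced separation of order at most $s(n)$. Put
\[
S(n)=\sum_{i\ge0,\ (2/3)^in\ge1}s\bigl(\lfloor(2/3)^in\rfloor\bigr).
\]
Then $S\ge1$ is nondecreasing and $\mathcal G$ is $2S$-divisible.
\end{lemma}

\begin{proof}
The term with $i=0$ is $s(n)\ge1$. As $n$ grows, each term is nondecreasing and new terms are positive, so $S$ is nondecreasing.

Let $G\in\mathcal G$ have $n$ vertices, let $0\le a\le n$ and put $\mu=\lfloor S(n)\rfloor$. If $a<\mu$, take any set $A$ of $a$ vertices and $B=V(G)$; this separation has order $a<\mu$. So let $a\ge\mu$. The separator vertices that the search collects must all be placed in $A$, and their number is not known in advance, only bounded by $\mu$. We therefore aim the search at $\ell=a-\mu$, which lies in $[0,n]$, and fill up $A$ at the end.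

We maintain a partition of $V(G)$ into sets $L$ (left), $Z$ (separator), $P$ (pending) and $R$ (right) such that there is no edge between any two of $L,P,R$ and
\begin{equation}\label{eq:invariant}
|L|\le\ell\le|L|+|Z|+|P|.
\end{equation}
At the start $P=V(G)$ and the other sets are empty. While $P\ne\emptyset$, we perform the following round. The graph $G[P]$ belongs to $\mathcal G$ because $\mathcal G$ is hereditary, so it has a balanced separation $(X,Y)$ of order at most $s(|P|)$. Put $X_0=X\setminus Y$, $Y_0=Y\setminus X$ and $W=X\cap Y$, and move $W$ to $Z$.
\begin{itemize}
\item If $|L|+|X_0|\le\ell$, move $X_0$ to $L$ and let $Y_0$ be the new $P$. The left inequality of \eqref{eq:invariant} holds by the case assumption, and $|L|+|Z|+|P|$ is unchanged.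
\item If $|L|+|X_0|>\ell$, move $Y_0$ to $R$ and let $X_0$ be the new $P$. Now $L$ is unchanged, and the right inequality of \eqref{eq:invariant} holds by the case assumption.
\end{itemize}
In both cases no edge joins two of the new sets $L,P,R$: there is no edge between $X_0$ and $Y_0$, and both are subsets of the old $P$, which had no edge to the old $L$ or $R$.

By balance, $|P|\le\lfloor(2/3)^in\rfloor$ after $i$ rounds. A further round takes place only if $|P|\ge1$, hence only if $(2/3)^in\ge1$, and it adds at most $s(\lfloor(2/3)^in\rfloor)$ vertices to $Z$. So the process stops, with $P=\emptyset$ and $|Z|\le\mu$.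

At that point \eqref{eq:invariant} reads $|L|\le\ell\le|L|+|Z|$, so $a-\mu=\ell\le|L\cup Z|\le\ell+\mu=a$. The number $a-|L\cup Z|$ thus lies in $[0,\mu]$, and it is at most $n-|L\cup Z|=|R|$. Choose $Z'\subseteq R$ with $|Z'|=a-|L\cup Z|$, and put $A=L\cup Z\cup Z'$ and $B=R\cup Z$. Then $|A|=a$, and there is no edge between $A\setminus B=L$ and $B\setminus A\subseteq R$. The order is $|Z\cup Z'|\le2\mu\le2S(n)$.
\end{proof}

\begin{remark}
Balanced separations are needed for the induced subgraphs of $G$ and not only for $G$. The disjoint union of two copies of $K_m$ has a balanced separation of order $0$. But if $(A,B)$ is a separation with $|A|=a<m$, then $A\setminus B$ is empty, because a vertex of $A\setminus B$ has its $m-1$ neighbors in $A$; so the order is $a$.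
\end{remark}

Passing from $s$ to $2S$ preserves the summability condition of Theorem~\ref{thm:general}. To see this we use dyadic blocks. If $f\ge0$ is nondecreasing, then the sum of $f(n)/n^2$ over $2^k\le n<2^{k+1}$ lies between $\frac14f(2^k)2^{-k}$ and $2f(2^{k+1})2^{-(k+1)}$. Applied to $f(n)=t(n)\log n$, this shows that for every nondecreasing function $t\ge0$,
\begin{equation}\label{eq:dyadic}
\sum_nt(n)\frac{\log n}{n^2}<\infty\quad\Longleftrightarrow\quad\sum_kk\,t(2^k)2^{-k}<\infty .
\end{equation}

\begin{lemma}\label{lem:summable}
If $s$ and $S$ are as in Lemma~\ref{lem:exact} and $\sum_ns(n)\frac{\log n}{n^2}<\infty$, then $\sum_nS(n)\frac{\log n}{n^2}<\infty$.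
\end{lemma}

\begin{proof}
The numbers $(2/3)^i2^k\ge1$ that occur in $S(2^k)$ lie in the intervals $[2^j,2^{j+1})$ with $0\le j\le k$, and each interval contains at most two of them because $(2/3)^2<\frac12$. Hence $S(2^k)\le2\sum_{j=0}^ks(2^{j+1})$. Since $\sum_{k\ge j}k2^{-k}=(j+1)2^{1-j}$,
\[
\sum_kk\,S(2^k)2^{-k}\le2\sum_{j\ge0}s(2^{j+1})\sum_{k\ge j}k2^{-k}=8\sum_{j\ge0}(j+1)\,s(2^{j+1})2^{-(j+1)}.
\]
The right side is finite by \eqref{eq:dyadic} for $s$, and \eqref{eq:dyadic} for $S$ gives the claim.
\end{proof}

\section{Counting graphs by three pieces}\label{sec:glue}

A separation $(A,B)$ of an $(a+b)$-vertex graph with $|A|=a$ and order $t$ has $|B|=b+t$, so it leads to the product $x_ax_{b+t}$ and not to $x_ax_b$. Heredity alone does not compare $x_{b+t}$ with $x_b$ well enough, since each of $t$ new vertices could a priori be attached to $b$ old ones in $2^b$ ways. As in Section~\ref{sec:paths}, a second separation of prescribed size makes the comparison: it splits $G[B]$ into a piece on exactly $b$ vertices and a small remainder.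

\begin{lemma}\label{lem:glue}
Let $\tau$ be nondecreasing and let $\mathcal G$ be a hereditary $\tau$-divisible class. Then for all $a,b\ge1$ and $N=a+b$,
\[
x_N\le x_a\,x_b\sum_{0\le q\le\min(N,\,2\tau(N))}(2N)^{2q}\,x_q .
\]
\end{lemma}

\begin{proof}
\emph{The pieces.} Let $G\in\mathcal G_N$. Take a separation $(A,B)$ of $G$ with $|A|=a$ and order $t\le\tau(N)$. Then $|B|=b+t\le N$, as $t\le a$. The graph $G[B]$ belongs to $\mathcal G$, so it has a separation $(B',D)$ with $|B'|=b$ and order $t'\le\tau(b+t)\le\tau(N)$; here we use that $\tau$ is nondecreasing. The size of $D$ is
\[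
q=|B|-|B'|+|B'\cap D|=t+t'\le2\tau(N),
\]
and $q\le N$. The sets $A,B',D$ cover $[N]$, and every edge of $G$ lies in $G[A]$, $G[B']$ or $G[D]$. These three graphs belong to $\mathcal G$, except that $D$ may be empty, which is accounted for by $x_0=1$. We fix $q$ and count the graphs $G$ that admit such a cover with sizes $a,b,q$.

\emph{The gluing data.} Let $\Omega$ be the disjoint union of $[a]$, $[b]$ and $[q]$, a set with $N+q$ elements, and let $\mathcal E$ be the set of partitions of $\Omega$ into $N$ nonempty blocks. A block with $k$ elements is the vertex set of a tree with $k-1$ edges, so every partition in $\mathcal E$ is the partition into components of a forest on $\Omega$ with $(N+q)-N=q$ edges. Choosing the ends of these edges one after another gives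
\[
|\mathcal E|\le(N+q)^{2q}\le(2N)^{2q}.
\]

\emph{Unlabeled case.} Fix one labeled representative of each isomorphism type. Let $H_1,H_2,H_3$ be the representatives, on $[a],[b],[q]$, of the types of $G[A],G[B'],G[D]$. Isomorphisms from $H_1,H_2,H_3$ onto these graphs combine into a surjection $\Omega\to[N]$, whose fibers form a partition in $\mathcal E$. The graph $G$ is isomorphic to the graph whose vertices are the blocks, two blocks being adjacent when they contain the two ends of an edge of $H_1$, $H_2$ or $H_3$. So the type of $G$ is determined by $H_1,H_2,H_3$ and the partition, and there are at most $U_aU_bU_q|\mathcal E|$ types.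

\emph{Labeled case.} The graph $G$ is determined by the triple $(A,B',D)$ and the three induced subgraphs, for which there are at most $G_aG_bG_q$ choices once the triple is given (with $G_0=1$). Each triple of sets of sizes $a,b,q$ with union $[N]$ gives rise to $a!\,b!\,q!$ surjections $\Omega\to[N]$ that map $[a],[b],[q]$ bijectively onto $A,B',D$, and different triples give different surjections. A surjection $\Omega\to[N]$ is determined by its partition into fibers and a bijection from the blocks to $[N]$, so there are $N!\,|\mathcal E|$ of them. Hence there are at most $N!\,|\mathcal E|/(a!\,b!\,q!)$ triples and at most $N!\,|\mathcal E|\,g_ag_bg_q$ graphs $G$.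

In both cases the contribution of $q$ to $x_N$ is at most $(2N)^{2q}x_ax_bx_q$, and we sum over $q$.
\end{proof}

Each vertex of the separator thus costs a factor polynomial in $N$. This is the origin of the factor $\log n$ in the hypothesis of Theorem~\ref{thm:general}.

\section{Subadditivity with an error term}\label{sec:fekete}

The next lemma is a version of a theorem of de Bruijn and Erd\H{o}s \cite{dBE}; we include a proof because we need the explicit inequality at the end. The difficulty, compared with Fekete's lemma, is that reaching $N$ from $n$ by adding $n$ repeatedly would cost about $N/n$ errors of size up to $F(N)$, which is too much. Doubling pays the error $F(2^in)$ only about $N/(2^in)$ times, and this is what the quantity $\sigma(n)$ records.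

\begin{lemma}\label{lem:fekete}
Let $F\ge0$ be a nondecreasing function on the positive integers with $\sum_iF(2^i)2^{-i}<\infty$, and put $\sigma(n)=\sum_{i\ge1}2^{-i}F(2^in)$. Then $\sigma(n)<\infty$ and $\sigma(n)/n\to0$. If $\varphi$ is a real function on the positive integers with
\[
\varphi(a+b)\le\varphi(a)+\varphi(b)+F(a+b)\qquad(a,b\ge1),
\]
then $\lambda=\lim_n\varphi(n)/n$ exists in $[-\infty,\infty)$, and $\lambda\le(\varphi(n)+\sigma(n))/n$ for every $n\ge1$.
\end{lemma}

\begin{proof}
If $2^k\le n<2^{k+1}$, then $F(2^in)/(2^in)\le F(2^{i+k+1})/2^{i+k}$. Summing over $i\ge1$ gives $\sigma(n)/n\le2\sum_{j\ge k+2}F(2^j)2^{-j}$, which is finite and tends to $0$ as $n\to\infty$.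

Fix $n\ge1$. From $\varphi(2^kn)\le2\varphi(2^{k-1}n)+F(2^kn)$ we get, by induction on $k\ge0$,
\begin{equation}\label{eq:doubling}
\varphi(2^kn)\le2^k\varphi(n)+\sum_{i=1}^k2^{k-i}F(2^in)\le2^k\bigl(\varphi(n)+\sigma(n)\bigr).
\end{equation}
Let $N\ge n$. Write $N=jn+r$ with $0\le r<n$, and expand $j=2^{k_1}+\dots+2^{k_p}$ in binary with $k_1<\dots<k_p=m$. Build $N$ by starting from $r$ (or from nothing if $r=0$) and adding $2^{k_1}n,\dots,2^{k_p}n$ in increasing order. After $2^{k_i}n$ has been added, the partial sum is less than $n+(2^{k_i+1}-1)n=2^{k_i+1}n$, so this step costs an error of at most $F(2^{k_i+1}n)$. Let $\Phi$ be the largest of the numbers $0,\varphi(1),\dots,\varphi(n-1)$. By \eqref{eq:doubling},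
\[
\varphi(N)\le j\bigl(\varphi(n)+\sigma(n)\bigr)+\Phi+\sum_{i=0}^mF(2^{i+1}n).
\]
Put $e_i=2^{-i}F(2^{i+1}n)$, so that $\sum_{i\ge0}e_i=2\sigma(n)<\infty$. Since $N\ge2^mn$,
\[
\frac1N\sum_{i=0}^mF(2^{i+1}n)\le\frac1n\sum_{i=0}^m2^{i-m}e_i\le\frac1n\Bigl(2^{-m/2}\cdot2\sigma(n)+\sum_{i>m/2}e_i\Bigr),
\]
and the right side tends to $0$ as $m\to\infty$. As $N\to\infty$ with $n$ fixed we have $m\to\infty$ and $j/N\to1/n$, so
\[
\limsup_{N\to\infty}\frac{\varphi(N)}N\le\frac{\varphi(n)+\sigma(n)}n\qquad\mbox{for every }n\ge1 .
\]
In particular the upper limit is less than $\infty$. Taking the lower limit of the right side as $n\to\infty$ and using $\sigma(n)/n\to0$, we get $\limsup\varphi(N)/N\le\liminf\varphi(n)/n$. So the limit $\lambda$ exists, and the last display is the stated inequality.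
\end{proof}

An error of linear size destroys the conclusion: for $F(n)=n$, every $\varphi$ with $0\le\varphi(n)\le n$ satisfies the inequality of the lemma. Separators of order $n/\log n$ lead to an error of this size in Lemma~\ref{lem:glue}, and Section~\ref{sec:counter} shows that the limit can then fail to exist for graphs as well.

\section{Proof of the general criterion}\label{sec:general}

We prove Theorem~\ref{thm:general}. Its last sentence follows from Lemmas~\ref{lem:exact} and~\ref{lem:summable} with $\tau=2S$. Now let $\tau$ and $\mathcal G$ be as in the first sentence, and put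
\[
E(n)=\log(2\tau(n)+1)+4\tau(n)\log(2n).
\]
This function is nondecreasing. The sum in Lemma~\ref{lem:glue} has at most $2\tau(N)+1$ terms, and $(2N)^{2q}\le(2N)^{4\tau(N)}$ in each of them, so for $a,b\ge1$ and $N=a+b$,
\begin{equation}\label{eq:glueE}
x_N\le x_a\,x_b\,e^{E(N)}\max_{0\le q\le2\tau(N)}x_q .
\end{equation}
To apply Lemma~\ref{lem:fekete} we must bound the last factor by $e^{O(\tau(N))}$, that is, we need (a). It follows from \eqref{eq:glueE} itself: halving $N$ produces three pieces of total size at most $N+2\tau(N)$, so the exponential growth rate increases by a factor of about $1+2\tau(N)/N$ with each doubling of the size, and the product of these factors converges.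

\emph{Proof of} (a). For $k\ge0$ let
\[
\rho_k=\max_{1\le m\le2^k}\frac{\log\max(1,x_m)}m,\qquad\varepsilon_k=\frac{2\tau(2^{k+1})}{2^k},\qquad\delta_k=\frac{E(2^{k+1})}{2^k}.
\]
Then $0\le\rho_k<\infty$, and $x_m\le e^{\rho_km}$ for $0\le m\le2^k$. By \eqref{eq:dyadic}, $\sum_k(k+1)\varepsilon_k=4\sum_k(k+1)\tau(2^{k+1})2^{-(k+1)}<\infty$. Since $\log(1+y)\le y$, we have $E(n)\le2\tau(n)(1+2\log(2n))$, hence $\delta_k\le\varepsilon_k(1+2(k+2)\log2)$. So $\sum_k\varepsilon_k$ and $\sum_k\delta_k$ both converge.

Choose $k_0$ with $\varepsilon_k\le1$ for all $k\ge k_0$. Let $k\ge k_0$ and $2^k<m\le2^{k+1}$, and apply \eqref{eq:glueE} with $a=\lfloor m/2\rfloor\ge1$ and $b=\lceil m/2\rceil$. Both $a$ and $b$ are at most $2^k$, and every $q$ that occurs satisfies $q\le2\tau(m)\le\varepsilon_k2^k\le2^k$. Therefore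
\[
x_m\le\exp\bigl(\rho_km+\delta_k2^k+\rho_k\varepsilon_k2^k\bigr)\le\exp\bigl(m\,((1+\varepsilon_k)\rho_k+\delta_k)\bigr).
\]
The values $m\le2^k$ contribute at most $\rho_k$ to $\rho_{k+1}$, so $\rho_{k+1}\le(1+\varepsilon_k)\rho_k+\delta_k$ for $k\ge k_0$. By induction on $k\ge k_0$,
\[
\rho_k\le\prod_{j=k_0}^{k-1}(1+\varepsilon_j)\cdot\Bigl(\rho_{k_0}+\sum_{j=k_0}^{k-1}\delta_j\Bigr)\le\exp\Bigl(\sum_{j\ge k_0}\varepsilon_j\Bigr)\Bigl(\rho_{k_0}+\sum_{j\ge k_0}\delta_j\Bigr).
\]
The right side is a finite number $\rho\ge0$ that does not depend on $k$, and (a) holds with $c=e^\rho$.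

\emph{Proof of} (b) \emph{and} (c). Let $c\ge1$ satisfy (a). The function $F$ of the theorem is $F(n)=E(n)+2\tau(n)\log c$. It is nonnegative and nondecreasing, and
\begin{equation}\label{eq:Fbound}
F(n)\le2\tau(n)\bigl(1+\log c+2\log(2n)\bigr)\le K_0\,\tau(n)\log(2n),\qquad K_0=4+\frac{2+2\log c}{\log2}.
\end{equation}
Hence $\sum_iF(2^i)2^{-i}\le K_0\log2\sum_i(i+1)\tau(2^i)2^{-i}<\infty$ by \eqref{eq:dyadic}, and Lemma~\ref{lem:fekete} gives $\sigma(n)=o(n)$.

If $x_m=0$ for some $m$, then $x_n=0$ for all $n\ge m$, because a graph of $\mathcal G$ with $n\ge m$ vertices has an $m$-vertex induced subgraph, which is in $\mathcal G$. Then $\xi=0$, and (b) and (c) hold. Otherwise $\varphi(n)=\log x_n$ is a real function. The last factor in \eqref{eq:glueE} is at most $c^{2\tau(N)}$, so $\varphi(a+b)\le\varphi(a)+\varphi(b)+F(a+b)$. By Lemma~\ref{lem:fekete}, $\varphi(n)/n\to\lambda\in[-\infty,\infty)$, that is, $x_n^{1/n}\to\xi=e^\lambda<\infty$, where $e^{-\infty}=0$. The inequality $n\lambda\le\varphi(n)+\sigma(n)$ is $x_n\ge\xi^ne^{-\sigma(n)}$. This completes the proof of Theorem~\ref{thm:general}.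

The value $\lambda=-\infty$ does occur with all $x_n$ positive, as the edgeless graphs show in the labeled case.

\section{Minor-closed classes}\label{sec:minor}

We prove Corollary~\ref{cor:minor}, and with it Theorem~\ref{thm:main}. Let $\mathcal G$ be a proper minor-closed class. In each of the three cases we find a nondecreasing $\tau\ge1$ with $\tau(n)=O(\sqrt n)$ such that $\mathcal G$ is $\tau$-divisible. Since $\sum_nn^{-3/2}\log n<\infty$, Theorem~\ref{thm:general} then applies, and it remains to bound $\sigma(n)$. For $n\ge2$ we have $\log(2^{i+1}n)\le(i+2)\log n$, so \eqref{eq:Fbound} gives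
\begin{equation}\label{eq:sigmabound}
\sigma(n)\le K_0\log n\sum_{i\ge1}2^{-i}(i+2)\,\tau(2^in)\qquad(n\ge2).
\end{equation}
If a graph $H$ is not in $\mathcal G$, then no graph of $\mathcal G$ has $H$ as a minor; this is how the structure theorems below enter.

\emph{The general case.} Since $\mathcal G$ is proper, some graph $H$ is not in $\mathcal G$; let $h$ be its number of vertices. As $H$ is a subgraph of $K_h$, no graph of $\mathcal G$ has a $K_h$ minor. The separator theorem of Alon, Seymour and Thomas \cite{AST} states that every $n$-vertex graph with no $K_h$ minor has a balanced separation of order at most $h^{3/2}n^{1/2}$. So Lemma~\ref{lem:exact} applies with $s(n)=h^{3/2}\sqrt n$, and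
\[
S(n)\le h^{3/2}\sqrt n\sum_{i\ge0}(2/3)^{i/2}=\frac{h^{3/2}\sqrt n}{1-\sqrt{2/3}}\le6h^{3/2}\sqrt n ,
\]
because $\sqrt{2/3}\le\frac56$. Thus $\mathcal G$ is $\tau$-divisible with $\tau(n)=12h^{3/2}\sqrt n$, and both sequences converge. Here $\tau(2^in)=2^{i/2}\tau(n)$, and $\sum_i2^{-i/2}(i+2)<\infty$, so \eqref{eq:sigmabound} gives $\sigma(n)\le K\sqrt n\log n$ for $n\ge2$. This proves (a).

For the other two cases we recall that a \emph{tree decomposition} of $G$ consists of a tree $T$ and sets $W_t\subseteq V(G)$ for $t\in V(T)$, called bags, such that every vertex of $G$ lies in a bag, both ends of every edge lie in a common bag, and for each vertex $v$ the nodes $t$ with $v\in W_t$ induce a subtree of $T$. Its width is $\max_t|W_t|-1$. The \emph{treewidth} of $G$ is the least width of a tree decomposition, and the \emph{pathwidth} is the least width when $T$ is required to be a path.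

\emph{A planar graph is excluded.} Robertson and Seymour proved that the graphs with no minor isomorphic to a fixed planar graph have bounded treewidth \cite{GM5}, and that graphs of treewidth at most $w$ have balanced separations of order at most $w+1$ \cite{GM2}. So for some $w\ge0$ Lemma~\ref{lem:exact} applies with the constant function $s=w+1$. The sum $S(n)$ has $1+\lfloor\log_{3/2}n\rfloor$ terms, so we may take $\tau(n)=2(w+1)(1+\log_{3/2}n)$. For $n\ge2$,
\[
1+\log_{3/2}(2^in)\le\frac{\log(2^{i+1}n)}{\log(3/2)}\le\frac{(i+2)\log n}{\log(3/2)},
\]
and $\sum_i2^{-i}(i+2)^2<\infty$, so \eqref{eq:sigmabound} gives $\sigma(n)\le K(\log n)^2$. This proves (b).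

\emph{A forest is excluded.} By another theorem of Robertson and Seymour \cite{GM1}, the graphs with no minor isomorphic to a fixed forest have bounded pathwidth, say at most $w\ge0$. Lemma~\ref{lem:exact} would lose a factor $\log n$ here, but a path decomposition provides a linear order along which to cut, as in Section~\ref{sec:paths}. Let $G\in\mathcal G$ have $n$ vertices and bags $W_1,\dots,W_m$ of size at most $w+1$, numbered along the path. For $a=0$ take the separation $(\emptyset,V(G))$. For $1\le a\le n$ put $A_i=W_1\cup\dots\cup W_i$, with $A_0=\emptyset$ and $A_m=V(G)$, and let $i$ be the least index with $|A_i|\ge a$. Choose $A$ with $A_{i-1}\subseteq A\subseteq A_i$ and $|A|=a$, and put $B=W_i\cup\dots\cup W_m$. Every bag $W_j$ is contained in $A$ if $j<i$ and in $B$ if $j\ge i$, so $(A,B)$ is a separation. A vertex of $A\cap B$ lies in a bag of index at most $i$ and in a bag of index at least $i$; the indices of the bags containing it form an interval, so it lies in $W_i$. Hence the order is at most $w+1$, and $\mathcal G$ is $\tau$-divisible with $\tau=w+1$ constant. Now \eqref{eq:sigmabound} gives $\sigma(n)\le K\log n$ for $n\ge2$, which proves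 (c).

\section{A small class with no growth constant}\label{sec:counter}

We prove Proposition~\ref{prop:counter}. The starting point is that labeled cubic graphs on $M$ vertices are too numerous for a small class: we shall see that their number, divided by $M!$, is $e^{\frac12M\log M+O(M)}$. Subdividing every edge about $\log M$ times raises the number of vertices to $N\approx\frac32M\log M$, and the same count becomes about $e^{N/3}$, which is exponential in $N$. On the other hand, a subgraph with fewer than $\log M$ vertices sees at most one branching point in each component, and there are few such graphs. If $M$ runs through a very sparse sequence, the class alternates between the two regimes.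

\subsection*{The class}

Choose even integers $M_1,M_2,\dots$ and put
\[
\ell_k=\lceil\log M_k\rceil,\qquad N_k=M_k+\tfrac32M_k\ell_k ,
\]
where $M_1=4$ and, for $k\ge2$, $M_k$ is so large that $\ell_k>N_{k-1}+1$. Then $\ell_1<N_1<\ell_2<N_2<\cdots$. Let $\mathcal H_k$ be the set of graphs obtained from a simple cubic graph on $M_k$ vertices by subdividing every edge exactly $\ell_k$ times, that is, by replacing it with a path that has $\ell_k$ new \emph{inner vertices}. We call these paths \emph{threads} and the original vertices \emph{branch vertices}. A cubic graph on $M_k$ vertices has $\frac32M_k$ edges, so members of $\mathcal H_k$ have $N_k$ vertices. Because the cubic graph is simple, every cycle of a member of $\mathcal H_k$ consists of at least three threads and has at least $3(\ell_k+1)$ vertices. Let $\mathcal G$ be the class of all graphs isomorphic to a subgraph of a member of $\bigcup_k\mathcal H_k$. It is closed under subgraphs and has all degrees at most $3$. Since $M_k\le e^{\ell_k}$ and $1+\frac32\ell_k\le e^{2\ell_k}$,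
\begin{equation}\label{eq:Nk}
\log N_k\le3\ell_k .
\end{equation}

\subsection*{Cycle rank}

Both the separators and the smallness come from the fact that graphs of $\mathcal G$ are close to forests. The \emph{cycle rank} of a graph $G$ is $r(G)=|E(G)|-|V(G)|+\kappa(G)$, where $\kappa$ is the number of components. A maximal forest of $G$ has $|V(G)|-\kappa(G)$ edges, so $G$ is a forest on $V(G)$ plus $r(G)$ further edges.

\begin{lemma}\label{lem:rank}
Every $n$-vertex subgraph $G$ of a member $H$ of $\mathcal H_k$ satisfies $r(G)\le2n/(3\ell_k)$.
\end{lemma}

\begin{proof}
Delete vertices of degree at most $1$ from $G$ as long as there are any. Deleting a vertex of degree $1$ lowers $|E|$ and $|V|$ by one, and deleting a vertex of degree $0$ lowers $|V|$ and $\kappa$ by one, so the cycle rank does not change. If nothing remains, then $r(G)=0$. Otherwise we are left with a subgraph $J$, the $2$-core of $G$, in which all degrees are $2$ or $3$. If $m$ vertices of $J$ have degree $3$, then $|E(J)|=|V(J)|+\frac m2$, so $r(G)=r(J)=\frac m2+\kappa(J)$.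

An inner vertex has degree $2$ in $H$, so if it belongs to $J$, then both of its edges belong to $J$. Every edge of a thread has an inner vertex as an end, and it follows that $J$ contains a whole thread as soon as it contains one of its edges. A vertex of degree $3$ in $J$ is a branch vertex with its three edges in $J$, so it is an end of three threads contained in $J$. Each thread has two ends, so $J$ contains at least $\frac32m$ threads; their inner vertices are distinct, so $\frac32m\ell_k\le n$ and $\frac m2\le n/(3\ell_k)$. Each component of $J$ has minimum degree at least $2$ and therefore contains a cycle, with more than $3\ell_k$ vertices, so $\kappa(J)\le n/(3\ell_k)$.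
\end{proof}

\subsection*{Separators}

Let $G$ be an $n$-vertex subgraph of a member of $\mathcal H_k$, with $n\ge2$. Then $n\le N_k$, so $\log n\le3\ell_k$ by \eqref{eq:Nk}, and $r(G)\le2n/\log n$ by Lemma~\ref{lem:rank}. Let $Z$ consist of one end of each of the $r(G)$ edges outside a maximal forest. If $Z=V(G)$, the separation $(Z,Z)$ has the required properties. Otherwise $G-Z$ is a forest. A forest has treewidth at most $1$: add edges to make it a tree $T$, root $T$, and let the bag at $v$ consist of $v$ and its parent, if there is one. By \cite{GM2}, $G-Z$ has a balanced separation $(X,Y)$ of order at most $2$. Then $(X\cup Z,Y\cup Z)$ is a separation of $G$ of order at most $2n/\log n+2$, and it is balanced since $|X\setminus Y|$ and $|Y\setminus X|$ are at most $\frac23(n-|Z|)$.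

\subsection*{Smallness}

Since $g_n\le U_n$, it suffices to bound $U_n$. There are at most $4^n$ unlabeled forests on $n$ vertices. Indeed, joining a new root to one vertex of each component gives a rooted tree with $n$ edges from which the forest is recovered by deleting the root, and a rooted tree with $n$ edges, once drawn in the plane, is encoded by the $2n$ steps, away from or toward the root, of the walk around it.

Let $G\in\mathcal G$ have $n$ vertices and $r=r(G)\ge1$, and let $G$ be a subgraph of a member of $\mathcal H_k$. Lemma~\ref{lem:rank} gives $\ell_k\le\frac23n$, so $\ell_k\le n\le N_k$. The intervals $[\ell_k,N_k]$ are disjoint, so $k$ is determined by $n$. The graph $G$ arises from an $n$-vertex forest by adding $r\le2n/(3\ell_k)\le n$ edges, which can be done in at most $n^{2r}$ ways, and $2r\log n\le\frac{4n}{3\ell_k}\cdot3\ell_k=4n$ by \eqref{eq:Nk}. Summing over $0\le r\le n$, where $r=0$ accounts for the forests, we get $U_n\le4^n(n+1)e^{4n}\le(8e^4)^n$.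

\subsection*{Sizes with few graphs}

For $k\ge2$ let $n_k=N_{k-1}+1<\ell_k$. A graph $G\in\mathcal G$ with $n_k$ vertices is a subgraph of a member of some $\mathcal H_j$ with $N_j\ge n_k$, hence with $j\ge k$ and $\ell_j\ge\ell_k>n_k$. A cycle has at least $3(\ell_j+1)$ vertices, and a path between two branch vertices has at least $\ell_j+2$ vertices. So every component of $G$ is a tree that contains at most one branch vertex: it is a path or a subdivision of $K_{1,3}$. On $m$ vertices there is one path, and a subdivided $K_{1,3}$ is determined up to isomorphism by the lengths of two of its legs, so there are at most $1+m^2$ isomorphism types and at most $(1+m^2)\,m!$ labeled graphs. The series $\sum_m(1+m^2)x^m$ converges for $0<x<1$, so \eqref{eq:expformula} with $c_m=1+m^2$ gives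
\[
\liminf_{n\to\infty}g_n^{1/n}\le\limsup_{k\to\infty}g_{n_k}^{1/n_k}\le1 .
\]

\subsection*{Sizes with many graphs}

Let $M=M_k$ and $N=N_k$. For a simple cubic graph $Q$ on $M$ vertices let $Q'\in\mathcal H_k$ be its subdivision. The branch vertices of $Q'$ are its vertices of degree $3$, and the threads are the paths between branch vertices whose other vertices have degree $2$. So an isomorphism $Q_1'\to Q_2'$ maps branch vertices to branch vertices and threads to threads, and restricts to an isomorphism $Q_1\to Q_2$. It is determined by this restriction, because a thread has two distinct ends and no other thread has the same ends. Hence nonisomorphic cubic graphs have nonisomorphic subdivisions, and $|\mathrm{Aut}(Q')|\le|\mathrm{Aut}(Q)|$. Summing over the isomorphism types of cubic graphs on $M$ vertices,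
\[
g_N\ge\sum_Q\frac1{|\mathrm{Aut}(Q')|}\ge\sum_Q\frac1{|\mathrm{Aut}(Q)|}=\frac{\#\{\mbox{labeled cubic graphs on $M$ vertices}\}}{M!}.
\]
By Bender and Canfield \cite{BC}, as $M\to\infty$ through even values the numerator is asymptotic to
\[
e^{-2}\,\frac{(3M)!}{(3M/2)!\;288^{M/2}} .
\]
With $\log m!=m\log m+O(m)$, the logarithm of the quotient is $(3-\frac32-1)M\log M+O(M)=\frac12M\log M+O(M)$, while $N=\frac32M\log M+O(M)$. Since $M_k\to\infty$, we get $\liminf_k\frac1{N_k}\log g_{N_k}\ge\frac13$, and so
\[
\limsup_{n\to\infty}g_n^{1/n}\ge e^{1/3}>1\ge\liminf_{n\to\infty}g_n^{1/n}.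
\]
Thus $\mathcal G$ has no growth constant, and Proposition~\ref{prop:counter} is proved.

\begin{thebibliography}{9}

\bibitem{AST} Alon, Seymour and Thomas, \emph{J. Amer. Math. Soc.} 3 (1990), 801--808.

\bibitem{BC} Bender and Canfield, \emph{J. Combin. Theory Ser. A} 24 (1978).

\bibitem{dBE} de Bruijn and Erd\H{o}s, 1952.

\bibitem{GM1} Robertson and Seymour, Graph Minors I, \emph{J. Combin. Theory Ser. B} 35 (1983).

\bibitem{GM2} Robertson and Seymour, Graph Minors II, \emph{J. Algorithms} 7 (1986).

\bibitem{GM5} Robertson and Seymour, Graph Minors V, \emph{J. Combin. Theory Ser. B} 41 (1986).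

\bibitem{source} \texttt{https://web.mat.upc.edu/\allowbreak marc.noy/\allowbreak uploads/\allowbreak 2013/\allowbreak 05/\allowbreak enhandbook-419-458.pdf}

\end{thebibliography}
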